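\title{Uniformly bounded representations of hyperbolic groups\\ with almost invariant vectors}

\begin{abstract}
A group has property $(\mathbf T_{[\mathcal H]})$ if every uniformly bounded representation on a Hilbert space that almost has invariant vectors has a nonzero invariant vector. We prove that a subgroup of a hyperbolic group has this property if and only if it is finite. For an infinite hyperbolic group $G$ we construct representations $\pi_\varepsilon$, $0<\varepsilon\le1$, with a bound independent of $\varepsilon$, with a matrix coefficient $e^{-\varepsilon\rho(e,g)}$, where $\rho$ is comparable to the word metric, and with no nonzero vector invariant under an infinite subgroup. The same construction at $\varepsilon=0$ gives a uniformly bounded representation with a $1$-cocycle $Z$ such that $\|Z(g)\|^2$ is comparable to the word length, hence a metrically proper uniformly Lipschitz affine action on a Hilbert space.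
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be a locally compact group and $\pi$ a continuous linear representation of $\Gamma$ on a Banach space $B$. We say that $\pi$ \emph{almost has invariant vectors} if for every compact $S\subseteq\Gamma$ and every $\varepsilon>0$ there is a unit vector $\xi$ with $\sup_{s\in S}\|\pi(s)\xi-\xi\|<\varepsilon$. For a class $\mathcal B$ of Banach spaces, $\Gamma$ has \emph{property $(\mathbf T_{\mathcal B})$} if every continuous isometric representation of $\Gamma$ on a space in $\mathcal B$ that almost has invariant vectors has a nonzero invariant vector. For the class of Hilbert spaces this is Kazhdan's property (T). This paper concerns the class $[\mathcal H]$ of Banach spaces that admit an equivalent Hilbert norm.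

The property can be stated on Hilbert spaces. A representation is \emph{uniformly bounded} if $\sup_g\|\pi(g)\|<\infty$. An isometric representation on a space in $[\mathcal H]$ is uniformly bounded for the equivalent Hilbert norm. Conversely, if $\pi$ is uniformly bounded on a Hilbert space, then $\xi\mapsto\sup_g\|\pi(g)\xi\|$ is an equivalent norm for which $\pi$ is isometric. Passing to an equivalent norm affects neither invariant nor almost invariant vectors. Hence $\Gamma$ has $(\mathbf T_{[\mathcal H]})$ if and only if every continuous uniformly bounded representation of $\Gamma$ on a Hilbert space that almost has invariant vectors has a nonzero invariant vector. For a discrete group the compact sets are the finite sets and every representation is continuous.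

Property $(\mathbf T_{[\mathcal H]})$ implies property (T), since unitary representations are uniformly bounded. A finite group $\Gamma$ has it: if a unit vector $\xi$ satisfies $\|\pi(s)\xi-\xi\|<\frac12$ for all $s\in\Gamma$, then the average of the vectors $\pi(s)\xi$ is invariant and within $\frac12$ of $\xi$, hence nonzero. The group $\mathbb Z$ does not have it: the direct sum of the characters $j\mapsto e^{ij/k}$, $k\ge1$, almost has invariant vectors and has no invariant one. The following results are due to Shalom. Certain higher rank lattices, for example $\mathrm{SL}_m(\mathbb Z)$ with $m\ge3$, have $(\mathbf T_{[\mathcal H]})$. Lattices in rank one simple algebraic groups do not; in particular, lattices in $\mathrm{Sp}_{m,1}$ with $m\ge2$ have property (T) but fail $(\mathbf T_{[\mathcal H]})$. So the property separates these higher rank lattices from rank one lattices where property (T) does not, and one may guess that negative curvature alone is the obstruction. This leads to the question posed in \cite{thesis}: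

\begin{quote}
\emph{Is there an infinite hyperbolic group with property $(\mathbf T_{[\mathcal H]})$?}
\end{quote}

The answer is no. A general hyperbolic group comes with no ambient algebraic group, so the representations must be built from the geometry of the Cayley graph. Throughout, $G$ is an infinite (finitely generated, Gromov) hyperbolic group with a fixed finite symmetric generating set, $d$ is the left-invariant word metric, and $|g|=d(e,g)$.

\begin{theorem}\label{thm:A}
There are $C<\infty$, a function $\rho:G\times G\to[0,\infty)$ with $d(x,y)\le\rho(x,y)\le C(d(x,y)+1)$, and for every $\varepsilon\in(0,1]$ a representation $\pi_\varepsilon$ of $G$ on a Hilbert space $\mathfrak h_\varepsilon$ such that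
\begin{enumerate}
\item[(1)] $\sup_g\|\pi_\varepsilon(g)\|\le C$, with $C$ independent of $\varepsilon$;
\item[(2)] there are $\xi_\varepsilon,\eta_\varepsilon\in\mathfrak h_\varepsilon$ of norm at most $C$ with $\inf_\varepsilon\|\xi_\varepsilon\|>0$, $\langle\pi_\varepsilon(g)\xi_\varepsilon,\eta_\varepsilon\rangle=e^{-\varepsilon\rho(e,g)}$, and $\|\pi_\varepsilon(g)\xi_\varepsilon-\xi_\varepsilon\|\to0$ as $\varepsilon\to0$ for each $g\in G$;
\item[(3)] for every infinite subgroup $\Gamma\le G$, the restriction $\pi_\varepsilon|_\Gamma$ has no nonzero invariant vector.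
\end{enumerate}
\end{theorem}

Thus the $\pi_\varepsilon$ approach the trivial representation as $\varepsilon\to0$, and none of them contains it. If $G$ has property (T), the $\pi_\varepsilon$ cannot all be unitary, because their direct sum would contradict (T). What the direct sum needs is that the bound in (1) does not depend on $\varepsilon$.

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] A subgroup of a hyperbolic group, in particular a hyperbolic group, has $(\mathbf T_{[\mathcal H]})$ if and only if it is finite.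
\item[(ii)] If a locally compact group $\Gamma$ has $(\mathbf T_{[\mathcal H]})$, then every continuous homomorphism from $\Gamma$ to a (discrete) hyperbolic group has finite image.
\end{enumerate}
\end{corollary}

\begin{proof}
(ii) Let $\phi:\Gamma\to G$ be continuous with infinite image; then $G$ is infinite and Theorem~\ref{thm:A} applies. Put $\pi=\bigoplus_{k\ge1}\pi_{1/k}$, which is uniformly bounded by (1). The representation $\pi\circ\phi$ is continuous because $G$ is discrete. A compact set $S\subseteq\Gamma$ has finite image, so by (2) the unit vectors $\xi_{1/k}/\|\xi_{1/k}\|$ are moved arbitrarily little by $S$ when $k$ is large. Each component of an invariant vector of $\pi\circ\phi$ is invariant under the infinite subgroup $\phi(\Gamma)$, hence zero by (3). So $\Gamma$ fails $(\mathbf T_{[\mathcal H]})$.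

(i) Finite groups have the property, as shown above. For the converse apply (ii) to the inclusion of the subgroup.
\end{proof}

A \emph{$1$-cocycle} for a representation $\pi$ on $\mathfrak h$ is a map $Z:G\to\mathfrak h$ with $Z(gh)=\pi(g)Z(h)+Z(g)$; this identity says that $g\cdot\xi=\pi(g)\xi+Z(g)$ is an affine action. The action is \emph{uniformly Lipschitz} if $\pi$ is uniformly bounded, and \emph{metrically proper} if for every bounded set $Q\subset\mathfrak h$ only finitely many $g$ satisfy $gQ\cap Q\ne\emptyset$.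

\begin{theorem}\label{thm:B}
The group $G$ has a uniformly bounded representation $\pi_0$ on a Hilbert space with a $1$-cocycle $Z$ such that $C^{-1}|g|\le\|Z(g)\|^2\le C(|g|+1)$. So every hyperbolic group has a metrically proper uniformly Lipschitz affine action on a Hilbert space.
\end{theorem}

Section~\ref{sec:tree} carries out the construction for a free group, where it takes a page, and lists the four devices that replace the tree in general. They are built in Sections \ref{sec:flow}--\ref{sec:chains}. The central estimate, Proposition~\ref{prop:main}, is stated in Section~\ref{sec:norms} and proved in Sections \ref{sec:slices} and \ref{sec:compare}; the theorems follow in Section~\ref{sec:final}.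

\section{The construction on a tree}\label{sec:tree}

Let $\mathbb C[G]$ be the space of finitely supported functions $f:G\to\mathbb C$, with the action $(gf)(x)=f(g^{-1}x)$, so that $g\delta_x=\delta_{gx}$. For $h:G\to\mathbb C$ write $f(h)=\sum_xf(x)h(x)$. A seminorm is \emph{Hilbertian} if it has the form $f\mapsto\|Tf\|$ with $T$ a linear map into a Hilbert space. All representations below arise in the same way. Suppose that to each \emph{observer} $o\in G$ we attach a Hilbertian norm $N_o$ on $\mathbb C[G]$ such that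
\begin{equation}\label{eq:principle}
N_{go}(gf)=N_o(f),\qquad N_w\le C\,N_o\quad\text{for all }g,o,w\in G .
\end{equation}
Then $N_e(gf)=N_{g^{-1}}(f)\le CN_e(f)$, so the action extends to a representation on the completion for $N_e$, bounded by $C$.

In this section $G$ is free on $r\ge1$ generators, so its Cayley graph is a tree, and $\omega_o(x)=e^{-\varepsilon d(o,x)}$ with $0<\varepsilon\le1$. We want $\delta_e$ to be almost invariant for small $\varepsilon$, so the main term of $N_o(f)$ should be $|f(\omega_o)|$, which tends to the invariant seminorm $|\sum_xf(x)|$. A correction of small weight must be added to control $f(\omega_w)$ from $o$. A multiple of $\|f\|_{\ell^2}$ does not suffice when $r\ge2$: if $o,w$ are adjacent, then $\omega_w-c\,\omega_o$ equals $(e^{\varepsilon}-c)\omega_o$ on the side of $w$ and $(e^{-\varepsilon}-c)\omega_o$ on the side of $o$, and it is not in $\ell^2(G)$ for any $c$ once $(2r-1)e^{-2\varepsilon}\ge1$. The correction has to see the mass of $f$ far away, one direction at a time.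

For an oriented edge $a=(q,z)$ let $F^+(a)$ be the set of $x$ such that the geodesic from $q$ to $x$ passes through $z$, and put $\|f\|_a=|f(1_{F^+(a)}\omega_q)|$. Let $\mathfrak A_o$ be the set of edges with $o\notin F^+(a)$, that is, those pointing away from $o$. Define
\[
P_o(f)^2=\|f\|_{\ell^2}^2+\sum_{a\in\mathfrak A_o}\|f\|_a^2,\qquad N_o(f)^2=|f(\omega_o)|^2+\varepsilon P_o(f)^2 .
\]
Equivariance holds by construction. To compare $N_w$ with $N_o$, let $v_0=o,\dots,v_\ell=w$ be the geodesic. The edges in $\mathfrak A_w\setminus\mathfrak A_o$ separate $w$ from $o$, so they are the edges $a_i=(v_i,v_{i-1})$, $1\le i\le\ell$. Put $\Psi_0=G$, $\Psi_k=F^+((v_{k-1},v_k))$ for $k\ge1$, and $t_k=f(1_{\Psi_k}\omega_{v_k})$. Then $t_0=f(\omega_o)$. On $\Psi_k$ we have $\omega_{v_{k-1}}=e^{-\varepsilon}\omega_{v_k}$, so $|t_k|=e^\varepsilon\|f\|_{(v_{k-1},v_k)}$ and $\sum_{k\ge1}|t_k|^2\le e^2P_o(f)^2$: the numbers $t_k$ are data that $o$ controls.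

Cut $F^+(a_i)=G\setminus\Psi_i$ into the slices $\Psi_k\setminus\Psi_{k+1}$, $0\le k<i$. For $x$ in the $k$th slice the geodesic from $v_i$ to $x$ passes through $v_k$, so $\omega_{v_i}=e^{-\varepsilon(i-k)}\omega_{v_k}$ there, and $f(1_{\Psi_k\setminus\Psi_{k+1}}\omega_{v_k})=t_k-e^{-\varepsilon}t_{k+1}$. Collecting the coefficient of each $t_k$,
\begin{equation}\label{eq:tree}
f(1_{F^+(a_i)}\omega_{v_i})=\sum_{k=0}^{i-1}e^{-\varepsilon(i-k)}\big(t_k-e^{-\varepsilon}t_{k+1}\big)=e^{-\varepsilon i}t_0-e^{-2\varepsilon}t_i+(1-e^{-2\varepsilon})\sum_{k=1}^{i-1}e^{-\varepsilon(i-k)}t_k .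
\end{equation}
The second equality is the heart of the matter. Estimated slice by slice, the middle expression is a convolution of $(t_k)$ with a kernel of $\ell^1$ norm about $2/\varepsilon$. After summation by parts the kernel is $(1-e^{-2\varepsilon})e^{-\varepsilon j}$, $j\ge1$, of $\ell^1$ norm $(1+e^{-\varepsilon})e^{-\varepsilon}\le2$. Young's inequality $\|\alpha*t\|_{\ell^2}\le\|\alpha\|_{\ell^1}\|t\|_{\ell^2}$ and $\sum_{i\ge1}e^{-2\varepsilon i}=(e^{2\varepsilon}-1)^{-1}\le(2\varepsilon)^{-1}$ give
\[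
\Big(\sum_{i=1}^\ell\|f\|_{a_i}^2\Big)^{1/2}\le(2\varepsilon)^{-1/2}|f(\omega_o)|+3e\,P_o(f).
\]
Adding $t_\ell$ to \eqref{eq:tree} with $i=\ell$ gives $f(\omega_w)=e^{-\varepsilon\ell}t_0+(1-e^{-2\varepsilon})\sum_{k=1}^\ell e^{-\varepsilon(\ell-k)}t_k$, and the Cauchy--Schwarz inequality gives
\[
|f(\omega_w)|\le|f(\omega_o)|+(1-e^{-2\varepsilon})^{1/2}e\,P_o(f)\le|f(\omega_o)|+e\sqrt{2\varepsilon}\,P_o(f).
\]
These two bounds yield $N_w\le CN_o$ with an absolute constant, and they explain the weight $\varepsilon$ in $N_o$. Moreover $N_e(\delta_g-\delta_e)^2\le\varepsilon^2|g|^2+\varepsilon(2+|g|)\to0$, since exactly $|g|$ edges $a\in\mathfrak A_e$ have $g\in F^+(a)$. For $\varepsilon=0$ and $\sum_xf(x)=0$, reversing an edge only changes the sign of $f(1_{F^+(a)})$, so $P_w(f)=P_o(f)$, and $P_e(\delta_g-\delta_e)^2=2+|g|$ for $g\neq e$; this is Theorem~\ref{thm:B} for a free group.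

In a hyperbolic group four things break.
\begin{enumerate}
\item[(a)] There are no half-trees. We replace $1_{F^+(a)}$ by the probability $b_a(x)$ that a random path from $x$ toward $q$ arrives at $z$ (Section~\ref{sec:flow}). It is no longer constant on a slice, but its oscillation on the $j$th slice decays exponentially in $j$.
\item[(b)] The word metric is additive along geodesics only up to bounded errors, and these errors do not stabilize far away. We replace it by a function $\rho$ whose errors do (Section~\ref{sec:rho}).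
\item[(c)] The ratio $\omega_p/\omega_q$ is no longer constant in front of an edge. To rewrite a test function adapted to $w$ in terms of those adapted to $o$, we must allow products and exponentials of the basic functions, while $\|f\|_a$ must remain Hilbertian. In front of a long ``edge'' $a$ the basic functions span a finite-dimensional space (Section~\ref{sec:atoms}); we test $f$ against holomorphic functions of coordinates on that space, normed in a Bergman space (Section~\ref{sec:norms}).
\item[(d)] A Bergman norm controls a function only on a smaller domain. The loss is recovered because the change of coordinates from a distant edge $a'$ to $a$ is a strong contraction, and a partition of unity along chains of edges lets us use only distant $a'$ (Section~\ref{sec:chains}).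
\end{enumerate}

\section{Gromov products}\label{sec:gromov}

The Gromov product $(x|y)_w=\frac12\big(d(x,w)+d(y,w)-d(x,y)\big)$ is, in a tree, the length of the common initial part of the geodesics from $w$ to $x$ and to $y$. The group $G$ is hyperbolic if there is $\delta$ with
\begin{equation}\label{eq:hyp}
(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-\delta\qquad(x,y,z,w\in G).
\end{equation}
We fix such a $\delta$, an integer $\ge1$, and put $L=1000\delta$. Closed balls and spheres are $B(x,r)$ and $S(x,r)$, and $V(r)=|B(e,r)|<\infty$. Geodesics are vertex paths in the Cayley graph. The letter $C$ denotes constants that depend only on $G$, the generators and $\delta$, never on $\varepsilon\in[0,1]$, points or functions; it may change from line to line. We use the following facts.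
\begin{enumerate}
\item[(G1)] $(x|y)_w+(w|y)_x=d(x,w)$.
\item[(G2)] $0\le(x|y)_w\le\min\{d(x,w),d(y,w)\}$, and $(x|y)_w$ is $1$-Lipschitz in each of $x,y,w$.
\item[(G3)] If $(x|z)_w\le t$ and $(y|z)_w>t+\delta$, then $(x|y)_w\le t+\delta$.
\item[(G4)] If $(p|y)_s\le t$, then every geodesic from $p$ to $y$ contains a point within $t+3\delta$ of $s$. Hence, for given $p,y,t$, there are at most $V(t+3\delta)(d(p,y)+1)$ such $s$, and at most $(2t+6\delta+1)V(t+3\delta)$ of them lie on any one sphere $S(p,i)$.
\item[(G5)] If $c$ lies on a geodesic from $x$ to $y$, then $(x|y)_c=0$ and $(c|y)_x=d(x,c)$.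
\end{enumerate}
(G1), (G2), (G5) follow from the definition and the triangle inequality. (G3) is \eqref{eq:hyp} read backward: the minimum is at most $t+\delta$, and it is not $(y|z)_w$. In words, if $y$ and $z$ travel together from $w$ well beyond the point where $x$ leaves $z$, then $x$ leaves $y$ at about the same point. For (G4) take $v$ on the geodesic with $d(p,v)=\lfloor(s|y)_p\rfloor$. Since $(y|v)_p=d(p,v)$, \eqref{eq:hyp} gives $(s|v)_p\ge d(p,v)-\delta$, so
\[
d(s,v)=d(p,s)+d(p,v)-2(s|v)_p\le d(p,s)-(s|y)_p+1+2\delta=(p|y)_s+1+2\delta\le t+3\delta .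
\]
If also $d(p,s)=i$, then $|d(p,v)-i|\le t+3\delta$, which leaves at most $2t+6\delta+1$ positions for $v$.

\section{A random flow toward a point}\label{sec:flow}

In a tree, the point at distance $L$ from $p$ on the geodesic from $x$ to $p$ is the same for $x$ and $x'$ as soon as $(x|x')_p\ge L$. In a hyperbolic group the geodesics from $x$ and $x'$ to $p$ stay close but need not meet: in the ladder $\mathbb Z\times\mathbb Z/2$ with generators $(\pm1,0)$, $(0,1)$, a geodesic from $(j,1)$ to $(0,0)$ may change sides only at its last step and then meets the geodesic from $(j,0)$ only at the end. If the steps are chosen at random, two such paths have a definite chance to meet at each step.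

For $d(p,y)>L$ let $k\ge1$ be the integer with $kL<d(p,y)\le(k+1)L$, and put
\[
T_p(y)=\{y'\in S(p,kL):\ d(y,y')\le d(p,y)-kL+4\delta\}=\{y'\in S(p,kL):\ (p|y)_{y'}\le2\delta\}.
\]
This set contains a point of every geodesic from $p$ to $y$ and lies in $B(y,L+4\delta)$, so $1\le|T_p(y)|\le V_0:=V(L+4\delta)$. The \emph{$p$-path from $x$} is the Markov chain with $y_0=x$ and $y_{i+1}$ uniformly distributed in $T_p(y_i)$, stopped when $d(p,y_i)\le L$. At positive times $d(p,y_i)$ is a multiple of $L$, which then decreases by exactly $L$ at each step. Let $\varphi_p(x)$ be the law of the stopping point, and write $\varphi_p^u(x)=\varphi_p(x)(u)$. Then $\varphi_p(x)=\delta_x$ if $d(p,x)\le L$, and otherwise $\varphi_p(x)$ is a probability on $S(p,L)$. In particular $\sum_{u\in B(p,L)}\varphi_p^u=1$, and $\varphi_p^u=1_{\{u\}}$ if $d(p,u)<L$. The construction uses only the metric, so $\varphi_{gp}^{gu}(gx)=\varphi_p^u(x)$.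

The errors $2\delta$ allowed at each step do not accumulate, because the steps are long.

\begin{lemma}\label{lem:track}
Along a $p$-path from $x$ we have $(p|x)_{y_i}\le3\delta$, and hence $(x|y_i)_p\ge d(p,y_i)-3\delta$, for all $i$.
\end{lemma}

\begin{proof}
The first bound holds for $i=0,1$. Let $i\ge1$, $(p|x)_{y_i}\le3\delta$, and suppose $y_{i+1}$ is defined. Then $d(y_i,y_{i+1})\ge L$ and $(p|y_i)_{y_{i+1}}\le2\delta$, so $(p|y_{i+1})_{y_i}\ge L-2\delta$ by (G1). By (G3), $(x|y_{i+1})_{y_i}\le4\delta$, so $(x|y_i)_{y_{i+1}}\ge L-4\delta$ by (G1), and (G3) at $y_{i+1}$ gives $(p|x)_{y_{i+1}}\le3\delta$. The second bound follows by (G1).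
\end{proof}

Applying this to the stopping point, we get
\begin{equation}\label{eq:supp}
\varphi_s^u(x)\ne0,\ d(s,u)=L\ \Longrightarrow\ (s|x)_u\le3\delta,\quad(x|u)_s\ge L-3\delta .
\end{equation}
If $\varphi_s^u(x)\neq0$ and $d(s,u)<L$, then $u=x$. In both cases (G3) shows that $u$ represents the direction of $x$ from $s$: for $y\in G$ and $t<L-4\delta$,
\begin{equation}\label{eq:dir}
\varphi_s^u(x)\ne0\ \Longrightarrow\ \big[(x|y)_s\le t\Rightarrow(u|y)_s\le t+\delta\big]\ \text{and}\ \big[(u|y)_s\le t\Rightarrow(x|y)_s\le t+\delta\big].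
\end{equation}

\begin{lemma}\label{lem:merge}
Let $\lambda_0=(1-1/V_0)^{1/L}\in(0,1)$. Then $\|\varphi_p(x)-\varphi_p(x')\|_1\le2\lambda_0^{(x|x')_p-2L}$.
\end{lemma}

\begin{proof}
Let $K=\lfloor(x|x')_p/L\rfloor$. If $K\le1$, the right side exceeds $2$. Let $K\ge2$. As $d(p,x),d(p,x')\ge KL$, both paths visit each sphere $S(p,kL)$, $1\le k\le K$, exactly once; let $\mu_k,\mu_k'$ be the laws of the points visited. Fix $k\ge2$, $y\in\operatorname{supp}\mu_k$, $y'\in\operatorname{supp}\mu'_k$. By Lemma~\ref{lem:track}, $(x|y)_p,(x'|y')_p\ge kL-3\delta$, and $(x|x')_p\ge kL$; two applications of \eqref{eq:hyp} give $(y|y')_p\ge kL-5\delta$. Let $v$ be the point at distance $(k-1)L$ from $p$ on a geodesic from $p$ to $y$. Then $v\in T_p(y)$. Also $(y'|v)_p\ge(k-1)L-\delta$, so $d(y',v)\le kL+(k-1)L-2(k-1)L+2\delta=L+2\delta$ and $v\in T_p(y')$. The transition laws $P_y,P_{y'}$ both have mass at least $1/V_0$ at $v$, so $\|P_y-P_{y'}\|_1\le2(1-1/V_0)$.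

Let $\mu,\nu$ be the positive and negative parts of $\mu_k-\mu'_k$. They have the same mass $\theta=\frac12\|\mu_k-\mu_k'\|_1$ and are supported in $\operatorname{supp}\mu_k$ and $\operatorname{supp}\mu_k'$. If $\theta>0$, then
\[
\mu_{k-1}-\mu'_{k-1}=\sum_y\mu(y)P_y-\sum_{y'}\nu(y')P_{y'}=\frac1\theta\sum_{y,y'}\mu(y)\nu(y')(P_y-P_{y'}),
\]
so $\|\mu_{k-1}-\mu'_{k-1}\|_1\le2\theta(1-1/V_0)=\lambda_0^L\|\mu_k-\mu'_k\|_1$; if $\theta=0$, both sides vanish. Since $\mu_1=\varphi_p(x)$ and $\mu_1'=\varphi_p(x')$, the left side of the lemma is at most $2\lambda_0^{(K-1)L}$, and $(K-1)L\ge(x|x')_p-2L$.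
\end{proof}

\section{A smoothed distance}\label{sec:rho}

In a tree the second difference $d(p,x)-d(p',x)-d(p,x')+d(p',x')$ vanishes when $(x|x')_p$ is larger than $d(p,p')$. In the ladder of Section~\ref{sec:flow}, take $p=(0,0)$, $p'=(0,1)$, $x=(j,0)$, $x'=(j,1)$: the second difference is $j-(j+1)-(j+1)+j=-2$, while $(x|x')_p=j$ is arbitrarily large. We need a substitute for $d$ whose second differences decay. In a tree $d(p,x)+1$ counts the points $s$ with $(p|x)_s=0$, those from which $p$ and $x$ lie in different directions. We count in the same way, reading the directions through the flow.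

Let $k_s(u,u')=1$ if $(u|u')_s\le10\delta$ and $k_s(u,u')=0$ otherwise, and put
\[
\beta_s(p,x)=\sum_{u,u'}\varphi_s^u(p)\,k_s(u,u')\,\varphi_s^{u'}(x)\in[0,1],\qquad\rho(p,x)=\sum_{s\in G}\beta_s(p,x).
\]
Applying \eqref{eq:dir} once in each variable, we see that $\beta_s(p,x)=1$ if $(p|x)_s\le8\delta$, and $\beta_s(p,x)=0$ if $(p|x)_s>12\delta$. By (G5) and (G4),
\begin{equation}\label{eq:rho}
d(p,x)\le\rho(p,x)\le V(15\delta)(d(p,x)+1),
\end{equation}
and $\beta_s(p,x)\neq0$ forces $s$ to be within $15\delta$ of every geodesic from $p$ to $x$. The function $\rho$ is symmetric and $\rho(gp,gx)=\rho(p,x)$. Fix once and for all $\lambda\in(\lambda_0,1)$.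

\begin{lemma}\label{lem:rho}
\begin{enumerate}
\item[(a)] $|\rho(p,x)-\rho(p',x)|\le C\,d(p,p')$.
\item[(b)] If $(p|x)_q\le50\delta$, then $|\rho(p,x)-\rho(p,q)-\rho(q,x)|\le C$.
\item[(c)] If $d(p,p')\le R$, then $|\rho(p,x)-\rho(p',x)-\rho(p,x')+\rho(p',x')|\le C_R\lambda^{(x|x')_p}$, where $C_R$ depends on $R$ as well.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) It suffices to treat $d(p,p')=1$ and then move along a geodesic. By Lemma~\ref{lem:merge} and (G2), $|\beta_s(p,x)-\beta_s(p',x)|\le\|\varphi_s(p)-\varphi_s(p')\|_1\le C\lambda_0^{d(p,s)-1}$. This term vanishes unless $(p|x)_s\le12\delta$ or $(p'|x)_s\le12\delta$, and by (G4) at most $C$ such $s$ lie on each sphere $S(p,i)$. Sum the geometric series in $i$.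

(b) By (G4) a geodesic from $p$ to $x$ contains a point $q'$ with $d(q,q')\le53\delta$, and by (a) and symmetry we may replace $q$ by $q'$. If one of $\beta_s(p,x)$, $\beta_s(p,q')$, $\beta_s(q',x)$ is nonzero, then $s$ is within $15\delta$ of a point $v$ of this geodesic. Suppose $v$ lies between $p$ and $q'$, and let $j=d(v,q')$; each $j$ accounts for at most $V(15\delta)$ points $s$. Since $(x|q')_v=j$, we have $(x|q')_s\ge j-15\delta$. Hence $|\beta_s(p,x)-\beta_s(p,q')|\le\|\varphi_s(x)-\varphi_s(q')\|_1\le C\lambda_0^{j}$, and $\beta_s(q',x)=0$ unless $j\le27\delta$. So these $s$ contribute at most $C$ to $\sum_s|\beta_s(p,x)-\beta_s(p,q')-\beta_s(q',x)|$. Exchanging the roles of $p$ and $x$ handles $v$ between $q'$ and $x$.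

(c) Let $t=(x|x')_p$. Since $\beta_s$ is bilinear in $(\varphi_s(p),\varphi_s(x))$ with kernel bounded by $1$, the $s$-term of the second difference is at most $\|\varphi_s(p)-\varphi_s(p')\|_1\|\varphi_s(x)-\varphi_s(x')\|_1$. The first factor is small when $s$ is far from $p$, the second when $s$ is near $p$: by (G2), $(p|p')_s\ge d(p,s)-R$ and $(x|x')_s\ge\max\{0,t-d(p,s)\}$, so the product is at most $C\lambda_0^{-R}\lambda_0^{\max\{t,d(p,s)\}}$. By (G4), applied to the four pairs, at most $C_R$ points $s$ on each sphere $S(p,i)$ give a nonzero term. Finally $\sum_{i\ge0}\lambda_0^{\max\{t,i\}}\le(t+1)\lambda_0^t+C\lambda_0^t\le C\lambda^t$.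
\end{proof}

We write $D_{p,q}(x)=\rho(p,x)-\rho(q,x)$. Then $D_{p,q}=D_{p,q'}-D_{q,q'}$ for any $q'$, and $|D_{p,q}|\le Cd(p,q)$ by Lemma~\ref{lem:rho}(a).

\section{Atoms and their coordinates}\label{sec:atoms}

An \emph{atom} is a pair $a=(q,z)$ with $d(q,z)=L$; it plays the role of an oriented edge. The group acts freely on the set of atoms, with $|S(e,L)|$ orbits. The \emph{front}, the \emph{back} and the \emph{weight} of $a$ are
\[
F^+(a)=\{x:(x|z)_q\ge100\delta\},\qquad F^-(a)=\{p:(p|z)_q\le10\delta\},\qquad b_a=\varphi_q^z .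
\]
Note $q\in F^-(a)$ and $z\in F^+(a)$. By \eqref{eq:supp}, $b_a(x)\ne0$ implies $(x|z)_q\ge L-3\delta$, so $b_a$ vanishes off $F^+(a)$. Also $\sum_{z\in S(q,L)}b_{(q,z)}(x)$ is $1$ if $d(q,x)\ge L$ and $0$ otherwise. The point $q$ lies between back and front:
\begin{equation}\label{eq:fb}
p\in F^-(a),\ x,x'\in F^+(a)\ \Longrightarrow\ (p|x)_q\le11\delta,\quad(x|x')_p\ge d(p,q)-12\delta .
\end{equation}
The first bound is (G3). By (G1) it gives $(x|q)_p,(x'|q)_p\ge d(p,q)-11\delta$, and \eqref{eq:hyp} gives the second.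

In the tree, every function attached to a point $p$ behind an edge, such as $d(p,\cdot)-d(q,\cdot)$, is constant in front of it. Let $\mathcal L_a$ be the real span of the restrictions to $F^+(a)$ of the functions
\[
1,\qquad\varphi_r^u\ \ (r\in F^-(a),\ u\in B(r,L)),\qquad D_{p,q}\ \ (p\in F^-(a)).
\]
We write $g\in\mathcal L_a$ when $g|_{F^+(a)}\in\mathcal L_a$. The back is in general infinite, but the following substitute for constancy holds.

\begin{proposition}\label{prop:finite}
$\dim\mathcal L_a<\infty$.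
\end{proposition}

The reason is that a path from the front to a target $r$ in the back passes near $q$, and until then it depends on $r$ only through the shape of $d(r,\cdot)$ near $q$. To make this precise, fix $q\in G$. The \emph{germ} of $r\in G$ is the pair formed by the function $d(r,\cdot)-d(r,q)$ on $B(q,2L)$ and the residue of $d(r,q)$ modulo $L$; the residue is included because the levels of the $r$-path are multiples of $L$. The function takes integer values in $[-2L,2L]$, so there are finitely many germs. Let $\sigma(r)=L\max\{1,\lceil d(r,q)/L\rceil\}$. Then $\sigma(r)-d(r,q)\in[0,L]$ depends only on the germ: for $r\ne q$ it is determined by the residue, and the germ detects whether $r=q$, because the function takes the value $-1$ exactly when $r\neq q$. Let $\tau$ be the first time at which the $r$-path from $x$ satisfies $d(r,y_\tau)\le\sigma(r)$, and let $\Phi_r(x)$ be the law of $y_\tau$. As $\sigma(r)\ge L$, the path is not stopped before $\tau$, and the strong Markov property gives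
\begin{equation}\label{eq:markov}
\varphi_r(x)=\sum_y\Phi_r(x)(y)\,\varphi_r(y).
\end{equation}

\begin{lemma}\label{lem:germ}
If $(r|x)_q\le21\delta$, then $\Phi_r(x)$ is supported in $B(q,2L)$. If $r,r'$ have the same germ and $(r|x)_q,(r'|x)_q\le21\delta$, then $\Phi_r(x)=\Phi_{r'}(x)$.
\end{lemma}

\begin{proof}
Let $y$ be a point of an $r$-path from $x$ with $d(r,y)\ge d(r,q)$. Then $(x|y)_r\ge d(r,q)-3\delta$ by Lemma~\ref{lem:track} and $(x|q)_r\ge d(r,q)-21\delta$ by (G1), so $(q|y)_r\ge d(r,q)-22\delta$, that is, $(r|y)_q\le22\delta$. This bound holds at every $y_i$ with $i\le\tau$: for $i=0$ by hypothesis, for $0<i<\tau$ because $d(r,y_i)>\sigma(r)$, and for $i=\tau>0$ because $d(r,y_\tau)=\sigma(r)$, the first step from above $\sigma(r)$ being unable to skip the level $\sigma(r)\in L\mathbb Z$. Hence $d(q,y_\tau)=2(r|y_\tau)_q+d(r,y_\tau)-d(r,q)\le44\delta+L\le2L$.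

Let $r,r'$ be as in the second statement and let $y$ satisfy $(r|y)_q,(r'|y)_q\le22\delta$. For $y'\in B(y,L+4\delta)$ we have $(r|y')_q\le L+26\delta$, so by (G4) a geodesic from $r$ to $y'$ meets $B(q,L+29\delta)\subset B(q,2L)$, and
\[
d(r,y')-d(r,q)=\min_{v\in B(q,2L)}\big[d(r,v)-d(r,q)+d(v,y')\big].
\]
The same holds for $r'$, and the right sides agree. So $d(r,\cdot)-d(r',\cdot)$ equals the constant $d(r,q)-d(r',q)=\sigma(r)-\sigma(r')\in L\mathbb Z$ on $B(y,L+4\delta)$. Therefore $d(r,y)\le\sigma(r)$ if and only if $d(r',y)\le\sigma(r')$; and if these fail, the integers $k,k'$ in the definitions of $T_r(y)$, $T_{r'}(y)$ satisfy $kL-k'L=\sigma(r)-\sigma(r')$, so that $T_r(y)=T_{r'}(y)$, both sets lying in $B(y,L+4\delta)$. By induction on $i$, the two paths stopped at $\tau$ have the same law up to time $i$: any point that they reach with positive probability satisfies both bounds by the first paragraph, so at that point they stop together or move with the same transition law.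
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:finite}]
Let $a=(q,z)$, let $\mathcal R_1=\{r:(r|z)_q\le20\delta\}\supset F^-(a)$ and $\mathcal R_2=G\setminus\mathcal R_1$; germs are taken at $q$.

For $r\in\mathcal R_1$ and $x\in F^+(a)$, (G3) gives $(r|x)_q\le21\delta$. By Lemma~\ref{lem:germ}, the functions $x\mapsto\Phi_r(x)(y)$ on $F^+(a)$, with $r\in\mathcal R_1$ and $y\in G$, vanish unless $y\in B(q,2L)$ and depend only on $y$ and the germ of $r$. They span a finite-dimensional space $\mathcal L'$, and by \eqref{eq:markov} $\mathcal L'$ contains $\varphi_r^u|_{F^+(a)}$ for all $r\in\mathcal R_1$ and all $u$.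

Let $p\in F^-(a)$ and split $D_{p,q}=\sum_s[\beta_s(p,\cdot)-\beta_s(q,\cdot)]$ according to $s\in\mathcal R_1$ or $s\in\mathcal R_2$. At each point only finitely many terms are nonzero. For $s\in\mathcal R_1$ the term is a linear combination of the $\varphi_s^{u'}$, so it lies in $\mathcal L'$ on $F^+(a)$. A finite-dimensional space of functions is closed under pointwise limits (pointwise convergence is convergence of coefficients, since finitely many point evaluations form a basis of the dual space), so the sum over $\mathcal R_1$ lies in $\mathcal L'$.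

For $s\in\mathcal R_2$ we apply Lemma~\ref{lem:germ} to the other variable. As $(p|z)_q\le10\delta$ and $(s|z)_q>20\delta$, (G3) gives $(s|p)_q\le11\delta$; this is where the margin between $10\delta$ and $20\delta$ is used. So $\Phi_s(p)$ is a probability on $B(q,2L)$ that depends only on $p$ and the germ $\mathfrak g$ of $s$; call it $\Xi_{\mathfrak g}(p)$. By \eqref{eq:markov}, $\beta_s(p,\cdot)=\sum_y\Xi_{\mathfrak g}(p)(y)\beta_s(y,\cdot)$, and therefore
\[
\sum_{s\in\mathcal R_2}[\beta_s(p,\cdot)-\beta_s(q,\cdot)]=\sum_{\mathfrak g}\sum_{y\in B(q,2L)}\Xi_{\mathfrak g}(p)(y)\,\Theta_{\mathfrak g,y},\qquad\Theta_{\mathfrak g,y}=\sum_{\substack{s\in\mathcal R_2\\ s\text{ has germ }\mathfrak g}}[\beta_s(y,\cdot)-\beta_s(q,\cdot)].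
\]
The finitely many functions $\Theta_{\mathfrak g,y}$ do not depend on $p$. So $\mathcal L_a$ lies in the span of $1$, $\mathcal L'$ and the $\Theta_{\mathfrak g,y}$.
\end{proof}

For one atom $a=(q,z)$ in each orbit choose functions $g_1^a,\dots,g_m^a$ on $G$, $m=m(a)\ge0$, each of the form $\varphi_r^u$ or $D_{p,q}/\max\{1,\sup_G|D_{p,q}|\}$ with $r,p\in F^-(a)$, such that $1,g_1^a,\dots,g_m^a$ restrict to a basis of $\mathcal L_a$. As the action on atoms is free, $g_i^{ha}(hx)=g_i^a(x)$ defines such a choice for all atoms. The \emph{coordinate map} of $a$ is $S_a=(g_1^a,\dots,g_m^a):G\to[-1,1]^m$. There are finitely many orbits, so $m(a)\le C$, the points $r,p$ that occur are within $C$ of $q$, and the following hold uniformly in $a$. First, the basis functions are bounded, so the supremum over $F^+(a)$ is a norm on $\mathcal L_a$, and equivalence of norms gives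
\begin{equation}\label{eq:coef}
g=\gamma_0+\sum_{i=1}^m\gamma_ig_i^a\ \text{ on }F^+(a)\ \Longrightarrow\ \sum_{i=0}^m|\gamma_i|\le C\sup_{F^+(a)}|g| .
\end{equation}
Second, by Lemmas \ref{lem:merge} and \ref{lem:rho}(c), and by (G2) to move the base point from $r$ or $p$ to $q$,
\begin{equation}\label{eq:osc}
|g_i^a(x)-g_i^a(x')|+|b_a(x)-b_a(x')|\le C\lambda^{(x|x')_q}\qquad(x,x'\in G).
\end{equation}

\section{The norms and the comparison estimate}\label{sec:norms}

For an atom $a$ and $t>0$ let $\Omega_a(t)=\{s\in\mathbb C^{m(a)}:|s_i|<t\text{ for all }i\}$ and $\Omega_a=\Omega_a(2)$. The \emph{Bergman space} $\mathcal A_a$ is the Hilbert space of holomorphic functions on $\Omega_a$ that are square integrable for Lebesgue measure ($\mathcal A_a=\mathbb C$ if $m(a)=0$). We use three bounds: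
\begin{equation}\label{eq:bergman}
\|H\|\le C\sup_{\Omega_a}|H|,\qquad\sup_{\Omega_a(7/4)}|H|\le C\|H\|,\qquad|H(s)-H(s')|\le C\|H\|\max_i|s_i-s'_i|
\end{equation}
for $s,s'$ in the closure of $\Omega_a(3/2)$. The first holds because $\Omega_a$ has volume $(4\pi)^m$. The second is the mean value property over the polydisc of radius $\frac14$ about the point, with the Cauchy--Schwarz inequality. The third follows from the second by Cauchy's estimate for the partial derivatives and convexity. Thus a Hilbert norm sits between two supremum norms, and supremum norms behave well under products and exponentials.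

Let $\varepsilon\in[0,1]$ and $\omega_q(x)=e^{-\varepsilon\rho(q,x)}\in(0,1]$. For $f\in\mathbb C[G]$, an atom $a=(q,z)$ and $o\in G$ put
\[
\Lambda_a^H(f)=f\big(b_a\,H(S_a)\,\omega_q\big),\qquad\|f\|_a=\sup_{\|H\|\le1}|\Lambda_a^H(f)|,\qquad P_o(f)^2=\|f\|_{\ell^2}^2+\sum_{a\in\mathfrak A_o}\|f\|_a^2,
\]
where $\mathfrak A_o=\{a:o\in F^-(a)\}$ is the set of atoms that point away from $o$. The functional $H\mapsto\Lambda_a^H(f)$ is bounded by \eqref{eq:bergman}, depends linearly on $f$, and has norm $\|f\|_a$ in the Hilbert space $\mathcal A_a^*$; so $\|\cdot\|_a$ is Hilbertian. If $a=(q,z)\in\mathfrak A_o$ and $b_a(x)\ne0$, then $(o|x)_q\le11\delta$ by \eqref{eq:fb}, and $x\ne o$ since back and front are disjoint. By (G4),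
\begin{equation}\label{eq:count}
|\{a\in\mathfrak A_o:b_a(x)\ne0\}|\le C(d(o,x)+1),\qquad b_a(o)=0\ \ (a\in\mathfrak A_o),\qquad\|\delta_x\|_a\le C .
\end{equation}
Hence $P_o$ is a finite Hilbertian norm on $\mathbb C[G]$. All ingredients are equivariant, so $\Lambda_{ga}^H(gf)=\Lambda_a^H(f)$, $\mathfrak A_{go}=g\mathfrak A_o$, and
\begin{equation}\label{eq:equiv}
P_{go}(gf)=P_o(f),\qquad(gf)(\omega_{go})=f(\omega_o).
\end{equation}

\begin{proposition}\label{prop:main}
There is $C$ such that for all $o,w\in G$ and $f\in\mathbb C[G]$: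
\begin{enumerate}
\item[(i)] if $\varepsilon\in(0,1]$, then $P_w(f)^2\le C\big(P_o(f)^2+\varepsilon^{-1}|f(\omega_o)|^2\big)$ and $|f(\omega_w)|^2\le C\big(|f(\omega_o)|^2+\varepsilon P_o(f)^2\big)$;
\item[(ii)] if $\varepsilon=0$ and $\sum_xf(x)=0$, then $P_w(f)\le CP_o(f)$.
\end{enumerate}
\end{proposition}

To prove it we must recognize which functions can be tested with $\|\cdot\|_a$. For $\kappa\ge0$ let $\mathcal O_a(\kappa)$ be the set of functions $k:G\to\mathbb C$ such that $k=K(S_a)$ on $F^+(a)$ for some holomorphic $K$ on $\Omega_a$ with $|K|\le\kappa$. If $k\in\mathcal O_a(\kappa)$ and $k'\in\mathcal O_a(\kappa')$, then $k+k'\in\mathcal O_a(\kappa+\kappa')$ and $kk'\in\mathcal O_a(\kappa\kappa')$.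

\begin{lemma}\label{lem:calc}
Let $a=(q,z)$ be an atom.
\begin{enumerate}
\item[(a)] If $k\in\mathcal O_a(\kappa)$, then $|f(b_ak\,\omega_q)|\le C\kappa\|f\|_a$.
\item[(b)] If $g\in\mathcal L_a$ and $|g|\le\kappa$ on $F^+(a)$, then $g\in\mathcal O_a(C\kappa)$ and $e^{-\varepsilon g}-1\in\mathcal O_a(\varepsilon C\kappa e^{C\kappa})$. In particular $\varphi_r^u\in\mathcal O_a(C)$ for $r\in F^-(a)$.
\item[(c)] If $p\in F^-(a)$, then $\omega_p/\omega_q\in\mathcal O_a(C)$.
\end{enumerate}
\end{lemma}

\begin{proof}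
(a) As $b_a=0$ off $F^+(a)$, the left side is $|\Lambda_a^K(f)|\le\|K\|\,\|f\|_a$; use \eqref{eq:bergman}. (b) By \eqref{eq:coef}, $g=K(S_a)$ on $F^+(a)$ with $K(s)=\gamma_0+\sum\gamma_is_i$ bounded by $2\sum_{i\ge0}|\gamma_i|\le C\kappa$ on $\Omega_a$, and $|e^t-1|\le|t|e^{|t|}$. (c) We have $\omega_p/\omega_q=e^{-\varepsilon\rho(p,q)}e^{-\varepsilon g}$ with $g=D_{p,q}-\rho(p,q)\in\mathcal L_a$, and $|g|\le C$ on $F^+(a)$ by \eqref{eq:fb} and Lemma~\ref{lem:rho}(b). The constant factor is at most $1$, however far $p$ is, and (b) applies to $g$.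
\end{proof}

Next we express $H(S_a)$ in the coordinates of another atom $a'$ in front of $a$. The coordinates of $a$ are affine functions of those of $a'$, but $H$ is controlled only on $\Omega_a(7/4)$, so the affine map must send all of $\Omega_{a'}$ there. By \eqref{eq:osc} this is so when $a'$ is far from $a$.

\begin{lemma}\label{lem:transfer}
There is an integer $\nu$, depending only on $G$, the generators and $\delta$, with the following property. Let $a=(q,z)$ and $a'=(q',z')$ be atoms with $F^-(a)\subset F^-(a')$ and $d(q,q')\ge\nu$, and let $H\in\mathcal A_a$, $\|H\|\le1$.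
\begin{enumerate}
\item[(a)] $b_aH(S_a)\in\mathcal O_{a'}(C)$.
\item[(b)] If $y\in G$ and $t\in\mathbb R$ satisfy $(x|y)_q\ge t$ for all $x\in F^+(a')$, then $b_aH(S_a)-b_a(y)H(S_a(y))\in\mathcal O_{a'}(C\lambda^t)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each $g_i^a$ lies in $\mathcal L_{a'}$: for $\varphi_r^u$ because $r\in F^-(a')$, and for $D_{p,q}=D_{p,q'}-D_{q,q'}$ because $p,q\in F^-(a')$. So $S_a=A(S_{a'})$ on $F^+(a')$ for an affine map $A:\mathbb C^{m(a')}\to\mathbb C^{m(a)}$. If $y,t$ are as in (b), then $|g_i^a-g_i^a(y)|\le C\lambda^t$ on $F^+(a')$ by \eqref{eq:osc}, and \eqref{eq:coef} applied to this function gives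
\begin{equation}\label{eq:A}
|A_i(s)-g_i^a(y)|\le C_1\lambda^t\qquad(s\in\Omega_{a'}).
\end{equation}
By \eqref{eq:fb} for $a'$ and $p=q$, the pair $y=z'$, $t=d(q,q')-12\delta$ is admissible. Choose $\nu$ with $C_1\lambda^{\nu-12\delta}\le\frac12$. Since $|g_i^a(z')|\le1$, the set $A(\Omega_{a'})$ lies in the closure of $\Omega_a(3/2)$. Hence $H\circ A$ is holomorphic on $\Omega_{a'}$ and bounded by $C$, so $H(S_a)\in\mathcal O_{a'}(C)$; and $b_a=\varphi_q^z\in\mathcal O_{a'}(C)$ by Lemma~\ref{lem:calc}(b). This proves (a). For (b) write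
\[
b_aH(S_a)-b_a(y)H(S_a(y))=\big(b_a-b_a(y)\big)H(S_a)+b_a(y)\big(H(S_a)-H(S_a(y))\big).
\]
Here $b_a-b_a(y)\in\mathcal L_{a'}$ is bounded by $C\lambda^t$ on $F^+(a')$ by \eqref{eq:osc}, so it lies in $\mathcal O_{a'}(C\lambda^t)$, and $|H(A(s))-H(S_a(y))|\le C\lambda^t$ on $\Omega_{a'}$ by \eqref{eq:A} and \eqref{eq:bergman}.
\end{proof}

\section{Chains and localization}\label{sec:chains}

Lemma~\ref{lem:transfer} needs atoms far from $q$. The weights of the atoms based at a point $c$ form a partition of unity outside $B(c,L-1)$; iterating it produces a partition of unity indexed by atoms at a large, but bounded, distance from $c$. Fix an integer $n\ge4$ with $990(n-2)\delta\ge\nu$. It depends only on $G$, the generators and $\delta$, so constants may depend on it.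

A \emph{chain} from $c$ is a sequence $\mathbf u=(u_0=c,u_1,\dots,u_n)$ with $d(u_{i-1},u_i)=L$. Its \emph{last atom} is $a'=(q',z')=(u_{n-1},u_n)$, and its weight is $b_{\mathbf u}=\prod_{i=1}^nb_{(u_{i-1},u_i)}$. There are at most $V(L)^n$ chains from $c$. Put $R_c=1-\sum_{\mathbf u}b_{\mathbf u}$, the sum over chains from $c$. If $\Sigma_i$ denotes the same sum over chains of length $i$, with $\Sigma_0=1$, then $\Sigma_i(x)-\Sigma_{i+1}(x)$ is the part of $\Sigma_i(x)$ coming from chains with $d(u_i,x)<L$. So $1=\Sigma_0\ge\Sigma_1\ge\dots\ge\Sigma_n\ge0$, and $R_c=\sum_{i<n}(\Sigma_i-\Sigma_{i+1})$ takes values in $[0,1]$ and vanishes off $B(c,nL)$.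

A chain of nonzero weight is nearly straight, so whatever leaves it during the first step lies behind its last atom.

\begin{lemma}\label{lem:chain}
Let $\mathbf u$ be a chain with $b_{\mathbf u}\not\equiv0$ and last atom $a'=(q',z')$.
\begin{enumerate}
\item[(i)] If $(p|u_1)_{u_0}\le\frac L2+\delta$, then $p\in F^-(a')$ and $d(p,q')\ge990(n-2)\delta\ge\nu$.
\item[(ii)] $u_0,\dots,u_{n-1}\in F^-(a')$.
\item[(iii)] If $x\in F^+(a')$, then $(x|u_1)_{u_0}\ge L-4\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}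
Let $b_{\mathbf u}(x_1)\ne0$. By \eqref{eq:supp}, $(u_{i-1}|x_1)_{u_i}\le3\delta$ and $(x_1|u_{i+1})_{u_i}\ge L-3\delta$, so $(u_{i-1}|u_{i+1})_{u_i}\le4\delta$ for $1\le i\le n-1$ by (G3). Consequently, for any $p$ and $0\le i\le n-2$,
\begin{equation}\label{eq:propagate}
(p|u_{i+1})_{u_i}\le\tfrac L2+\delta\ \Longrightarrow\ (p|u_{i+2})_{u_{i+1}}\le5\delta ,
\end{equation}
because $(p|u_i)_{u_{i+1}}\ge\frac L2-\delta>5\delta$ by (G1), and (G3) applies at $u_{i+1}$.

(i) By \eqref{eq:propagate} and induction, $(p|u_{i+1})_{u_i}\le5\delta$ for $1\le i\le n-1$. For $i=n-1$ this gives $p\in F^-(a')$. For $1\le i\le n-2$ it gives $d(p,u_{i+1})=d(p,u_i)+L-2(p|u_{i+1})_{u_i}\ge d(p,u_i)+990\delta$.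

(ii) For $p=u_i$ start the same induction at $(u_i|u_{i+1})_{u_i}=0$.

(iii) We have $x_1\in F^+(a')$. By (i) for $p=u_0$, by \eqref{eq:fb} and by $n\ge4$, $(x|x_1)_{u_0}\ge1980\delta-12\delta>L$. With $(x_1|u_1)_{u_0}\ge L-3\delta$, \eqref{eq:hyp} gives the claim.
\end{proof}

From now on $\varepsilon\in[0,1]$, $o\in G$ and $f\in\mathbb C[G]$ are fixed. The part of $P_o(f)$ located near $v\in G$ is measured by
\[
M_t(v)^2=\sum_{\substack{a=(q,z)\in\mathfrak A_o\\ d(q,v)\le t}}\|f\|_a^2+\sum_{d(x,v)\le t}|f(x)|^2,\qquad M=M_{nL},\quad M^+=M_{nL+26\delta}.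
\]
Each atom and each point is counted for at most $V(nL+26\delta)$ points $v$, so
\begin{equation}\label{eq:Msum}
\sum_{v\in G}M(v)^2\le\sum_{v\in G}M^+(v)^2\le CP_o(f)^2,\qquad M(v)\le M^+(v')\ \text{ if }d(v,v')\le26\delta .
\end{equation}

\begin{lemma}[Localization]\label{lem:loc}
Let $c\in G$, $\kappa\ge0$ and $k:G\to\mathbb C$. Suppose that $|k|\le\kappa$ on $B(c,nL)$, and that for every chain $\mathbf u$ from $c$ with $b_{\mathbf u}k\not\equiv0$ the last atom $a'=(q',z')$ satisfies $o\in F^-(a')$ and $k/\omega_{q'}\in\mathcal O_{a'}(\kappa)$. Then $|f(k)|\le C\kappa M(c)$.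
\end{lemma}

\begin{proof}
Write $f(k)=f(R_ck)+\sum_{\mathbf u}f(b_{\mathbf u}k)$. The first term is at most $\kappa\sum_{x\in B(c,nL)}|f(x)|\le\kappa V(nL)^{1/2}M(c)$. For a chain with $b_{\mathbf u}k\not\equiv0$ write $b_{\mathbf u}k=b_{a'}\cdot\big(\prod_{i=1}^{n-1}\varphi_{u_{i-1}}^{u_i}\big)(k/\omega_{q'})\cdot\omega_{q'}$. By Lemmas \ref{lem:chain}(ii) and \ref{lem:calc}(b) the middle factor lies in $\mathcal O_{a'}(C^{n-1}\kappa)$, so $|f(b_{\mathbf u}k)|\le C\kappa\|f\|_{a'}$ by Lemma~\ref{lem:calc}(a). Finally $\|f\|_{a'}\le M(c)$ because $a'\in\mathfrak A_o$ and $d(c,q')\le(n-1)L$.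
\end{proof}

\section{Slices along a geodesic and summation by parts}\label{sec:slices}

We now reproduce \eqref{eq:tree}. The sets $\Psi_k$ are replaced by sums of weights of atoms pointing away from $o$, for which the following bounds need no chains.

\begin{lemma}\label{lem:near}
Let $c\in G$, let $U$ be a set of points $u\in B(c,L)$ with $(u|o)_c\le10\delta$, and let $\psi=\sum_{u\in U}\varphi_c^u$. Then $|f(\psi\omega_c)|\le CM(c)$, and $|f(\psi\omega_p)-f(\psi\omega_c)|\le C\varepsilon M(c)$ if $d(p,c)\le9\delta$. In particular,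
\begin{equation}\label{eq:near}
|f(\omega_p)-f(\omega_o)|\le C\varepsilon M(o)\qquad\text{if }d(p,o)\le9\delta .
\end{equation}
\end{lemma}

\begin{proof}
As $|U|\le V(L)$, it suffices to treat one $u$. We have $|D_{p,c}|\le C$. If $d(c,u)<L$, then $\varphi_c^u=1_{\{u\}}$, $|f(u)|\le M(c)$, $\omega_c(u)\le1$ and $|\omega_p(u)-\omega_c(u)|\le\varepsilon|D_{p,c}(u)|\le C\varepsilon$. If $d(c,u)=L$, then $a=(c,u)\in\mathfrak A_o$, $\varphi_c^u=b_a$ and $\|f\|_a\le M(c)$. Lemma~\ref{lem:calc}(a) with $k=1$ gives the first bound. For the second, $p\in F^-(a)$ since $(p|u)_c\le9\delta$, so $D_{p,c}\in\mathcal L_a$ and $k=\omega_p/\omega_c-1=e^{-\varepsilon D_{p,c}}-1\in\mathcal O_a(C\varepsilon)$ by Lemma~\ref{lem:calc}(b). For \eqref{eq:near} take $c=o$ and $U=B(o,L)$, so that $\psi=1$.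
\end{proof}

Let $q\in G$ with $\ell=d(q,o)>9\delta$, let $c_0=q,c_1,\dots,c_\ell=o$ be a geodesic (indexed from $q$, so that $c_j$ corresponds to $v_{i-j}$ in Section~\ref{sec:tree}), and let $J=\ell-9\delta\ge1$. Put
\[
\psi_j=\sum_{u\in B(c_j,L),\ (u|o)_{c_j}\le10\delta}\varphi_{c_j}^u\in[0,1]\quad(0\le j\le J),\qquad\chi_j=\psi_{j+1}-\psi_j\quad(0\le j<J).
\]
By \eqref{eq:dir},
\begin{equation}\label{eq:psi}
\psi_j(x)=1\ \text{ if }(x|o)_{c_j}\le9\delta,\qquad\psi_j(x)=0\ \text{ if }(x|o)_{c_j}>11\delta .
\end{equation}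
So $\psi_j$ is a smoothed indicator of the points hidden behind $c_j$ as seen from $o$, and $\psi_J\equiv1$ because $(x|o)_{c_J}\le d(c_J,o)=9\delta$. The \emph{slice} $\chi_j$ lives on points that branch off the geodesic near $c_j$.

\begin{lemma}\label{lem:slice}
Let $0\le j<J$.
\begin{enumerate}
\item[(a)] If $\chi_j(x)\ne0$, then $(x|o)_{c_j}\le12\delta$, $(x|q)_{c_j}\le\delta$ and $(x|o)_q\ge j-2\delta$.
\item[(b)] Let $\mathbf u$ be a chain from $c_j$ with $b_{\mathbf u}\chi_j\not\equiv0$ and last atom $a'=(q',z')$. Then $(q|u_1)_{c_j}\le2\delta$; $o,q,c_j,c_{j+1}\in F^-(a')$; $d(q,q')\ge\nu$; $\chi_j\in\mathcal O_{a'}(C)$; and every $x\in F^+(a')$ satisfies $(x|q)_{c_j}\le3\delta$ and $(x|o)_q\ge j-4\delta$.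
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The numbers $(x|o)_{c_j}$ and $(x|o)_{c_{j+1}}$ differ by at most $1\le\delta$. By \eqref{eq:psi}, $\psi_j(x)=\psi_{j+1}(x)=1$ if $(x|o)_{c_j}\le8\delta$ and $\psi_j(x)=\psi_{j+1}(x)=0$ if $(x|o)_{c_j}>12\delta$. So $8\delta<(x|o)_{c_j}\le12\delta$, and $(q|o)_{c_j}=0$ with (G3) gives $(x|q)_{c_j}\le\delta$. Then $(x|c_j)_q\ge j-\delta$ by (G1), $(c_j|o)_q=j$ by (G5), and \eqref{eq:hyp} gives the last bound.

(b) Let $b_{\mathbf u}(x_1)\chi_j(x_1)\ne0$. As $\varphi_{c_j}^{u_1}(x_1)\neq0$, (a) and \eqref{eq:dir} give $(o|u_1)_{c_j}\le13\delta$ and $(q|u_1)_{c_j}\le2\delta$; also $(c_{j+1}|u_1)_{c_j}\le1$ and $(c_j|u_1)_{c_j}=0$. Lemma~\ref{lem:chain}(i) gives the next two claims. Then $\chi_j\in\mathcal L_{a'}$ and $|\chi_j|\le1$, so Lemma~\ref{lem:calc}(b) applies. For $x\in F^+(a')$, Lemma~\ref{lem:chain}(iii) and (G3) give $(x|q)_{c_j}\le3\delta$, hence $(x|c_j)_q\ge j-3\delta$ and $(x|o)_q\ge j-4\delta$.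
\end{proof}

\begin{lemma}\label{lem:sbp}
Put $e_j=e^{-\varepsilon\rho(q,c_j)}\le e^{-\varepsilon j}$ and $\theta_j=f(\psi_j\omega_{c_j})$. Then $|\theta_j|\le CM(c_j)$ for $0\le j\le J$, and for $0\le j_1<J$
\[
\Big|\sum_{j=j_1}^{J-1}f(\chi_j\omega_q)+e_{j_1}\theta_{j_1}\Big|\le Ce^{-\varepsilon\ell}|f(\omega_o)|+C\varepsilon\sum_{j=j_1}^{\ell}e^{-\varepsilon j}M(c_j).
\]
\end{lemma}

\begin{proof}
The bound on $\theta_j$ is Lemma~\ref{lem:near}. In the tree, $\omega_q$ is a constant multiple of $\omega_{c_j}$ on the $j$th slice. Here this holds up to a relative error $O(\varepsilon)$: put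
\[
k=\chi_j(\omega_q-e_j\omega_{c_j})=e_j\,\chi_j\,\omega_{c_j}\big(e^{-\varepsilon g}-1\big),\qquad g=D_{q,c_j}-\rho(q,c_j).
\]
By Lemma~\ref{lem:rho}(b), $|g(x)|\le C$ whenever $(x|q)_{c_j}\le50\delta$. By Lemma~\ref{lem:slice}(a) this covers the support of $\chi_j$, so $|k|\le C\varepsilon e_j$ on $G$. Let $\mathbf u$ be a chain from $c_j$ with $b_{\mathbf u}k\not\equiv0$; then Lemma~\ref{lem:slice}(b) applies. So $o\in F^-(a')$, $|g|\le C$ on $F^+(a')$, and $g=D_{q,q'}-D_{c_j,q'}-\rho(q,c_j)\in\mathcal L_{a'}$. By Lemma~\ref{lem:calc}(b),(c), $k/\omega_{q'}=e_j\chi_j(\omega_{c_j}/\omega_{q'})(e^{-\varepsilon g}-1)\in\mathcal O_{a'}(C\varepsilon e_j)$. Lemma~\ref{lem:loc} gives $|f(\chi_j\omega_q)-e_jf(\chi_j\omega_{c_j})|\le C\varepsilon e_jM(c_j)$.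

Next, $f(\chi_j\omega_{c_j})=f(\psi_{j+1}\omega_{c_j})-\theta_j$, and $|f(\psi_{j+1}\omega_{c_j})-\theta_{j+1}|\le C\varepsilon M(c_{j+1})$ by Lemma~\ref{lem:near} with $c=c_{j+1}$, $p=c_j$. Hence
\[
|f(\chi_j\omega_q)-e_j(\theta_{j+1}-\theta_j)|\le C\varepsilon e^{-\varepsilon j}\big(M(c_j)+M(c_{j+1})\big),
\]
and since $e^{-\varepsilon j}\le e\cdot e^{-\varepsilon(j+1)}$ these errors sum to at most the second term in the claim. Summation by parts gives
\[
\sum_{j=j_1}^{J-1}e_j(\theta_{j+1}-\theta_j)=e_{J-1}\theta_J-e_{j_1}\theta_{j_1}+\sum_{j=j_1+1}^{J-1}(e_{j-1}-e_j)\theta_j .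
\]
By Lemma~\ref{lem:rho}(a), $|e_{j-1}-e_j|=e_j\,|e^{\varepsilon(\rho(q,c_j)-\rho(q,c_{j-1}))}-1|\le C\varepsilon e^{-\varepsilon j}$, which is the gain of a factor $\varepsilon$ seen in \eqref{eq:tree}. Finally $\theta_J=f(\omega_{c_J})$ and $d(c_J,o)=9\delta$, so $|\theta_J|\le|f(\omega_o)|+C\varepsilon M(c_\ell)$ by \eqref{eq:near}, and $e_{J-1}\le e^{-\varepsilon(\ell-9\delta-1)}\le Ce^{-\varepsilon\ell}$.
\end{proof}

\section{Proof of the comparison estimate}\label{sec:compare}

We prove Proposition~\ref{prop:main}. Two elementary sums will be used: from $(1-e^{-t})^{-1}\le1+1/t$ we get $\varepsilon\sum_{j\ge0}e^{-\varepsilon j}\le2$ and $\sum_{j\ge0}e^{-2\varepsilon j}\le2/\varepsilon$ for $\varepsilon\in(0,1]$.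

\subsection*{The term $f(\omega_w)$}
Let $\varepsilon>0$. If $d(w,o)\le9\delta$, then \eqref{eq:near} and $M(o)\le P_o(f)$ give the claim. Otherwise apply Lemma~\ref{lem:sbp} with $q=w$ and $j_1=0$. Since $1=\psi_J=\psi_0+\sum_{j<J}\chi_j$,
\[
f(\omega_w)=(1-e_0)\theta_0+\Big(\sum_{j=0}^{J-1}f(\chi_j\omega_w)+e_0\theta_0\Big),\qquad0\le1-e_0\le\varepsilon\rho(w,w)\le C\varepsilon .
\]
By the Cauchy--Schwarz inequality and \eqref{eq:Msum},
\[
|f(\omega_w)|\le C|f(\omega_o)|+C\varepsilon\sum_{j=0}^\ell e^{-\varepsilon j}M(c_j)\le C|f(\omega_o)|+C\varepsilon\,(2/\varepsilon)^{1/2}P_o(f),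
\]
which is the second inequality in (i).

\subsection*{The atoms of $\mathfrak A_w$}
Let $\varepsilon\in[0,1]$, $a=(q,z)\in\mathfrak A_w$, $\|H\|\le1$ and $h=b_aH(S_a)\omega_q$; then $|h|\le C$ by \eqref{eq:bergman}. We bound $|f(h)|$ uniformly in $H$. In the tree an edge of $\mathfrak A_w$ either belongs to $\mathfrak A_o$ or points toward $o$. Here there are intermediate atoms, and we cut at $L/2$.

\subsection*{Type I: $(o|z)_q\le L/2$}
Such an atom need not be in $\mathfrak A_o$, but the atoms further in front of it are. Apply Lemma~\ref{lem:loc} with $c=q$ and $k=h$. Let $\mathbf u$ be a chain from $q$ with $b_{\mathbf u}(x_1)h(x_1)\neq0$. Then $(x_1|z)_q,(x_1|u_1)_q\ge L-3\delta$ by \eqref{eq:supp}, so $(z|u_1)_q\ge L-4\delta$. Every $p\in F^-(a)\cup\{o\}$ has $(p|z)_q\le L/2$, hence $(p|u_1)_q\le\frac L2+\delta$ by (G3). By Lemma~\ref{lem:chain}(i), $F^-(a)\cup\{o\}\subset F^-(a')$ and $d(q,q')\ge\nu$. Lemmas \ref{lem:transfer}(a) and \ref{lem:calc}(c) give $h/\omega_{q'}=b_aH(S_a)\cdot\omega_q/\omega_{q'}\in\mathcal O_{a'}(C)$.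 Therefore $\|f\|_a\le CM(q)$. At most $V(L)$ atoms are based at each $q$, so by \eqref{eq:Msum}
\begin{equation}\label{eq:typeI}
\sum_{a\text{ of type I}}\|f\|_a^2\le CP_o(f)^2 .
\end{equation}

\subsection*{Type II: $(o|z)_q>L/2$}
Now $a$ points toward $o$ and away from $w$ (Figure~\ref{fig:typeII}): $(w|z)_q\le10\delta$ and (G3) give $(o|w)_q\le11\delta$. Also $\ell=d(q,o)>500\delta$. Take a geodesic $c_0=q,\dots,c_\ell=o$ and the slices of Section~\ref{sec:slices}, and let $j_0=250\delta<J$. If $b_a(x)\ne0$, then $(x|z)_q\ge L-3\delta$, so $(x|o)_q\ge499\delta$, so $(x|o)_{c_{j_0}}\ge249\delta$ by (G2), and $\psi_{j_0}(x)=0$ by \eqref{eq:psi}. Hence $h=(\psi_J-\psi_{j_0})h=\sum_{j=j_0}^{J-1}\chi_jh$.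

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (5.5,2.1) -- (4.5,3.7) -- (6.9,3.7) -- cycle;
\draw (-2,0) -- (9,0);
\draw[->,thick] (0,0) -- (2.3,0.3);
\draw (5,0) -- (5.15,0.9);
\draw[dotted,thick] (5.15,0.9) -- (5.4,1.7);
\draw[->,thick] (5.4,1.7) -- (5.6,2.7);
\fill (-2,0) circle (1.5pt) node[below] {$w$};
\fill (0,0) circle (1.5pt) node[below] {$q=c_0$};
\fill (5,0) circle (1.5pt) node[below] {$c_j=u_0$};
\fill (9,0) circle (1.5pt) node[below] {$o=c_\ell$};
\fill (5.15,0.9) circle (1.5pt) node[right] {$u_1$};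
\fill (5.4,1.7) circle (1.5pt) node[right] {$q'$};
\node[above] at (2.3,0.3) {$z$};
\node[right] at (5.6,2.7) {$z'$};
\node at (5.7,3.4) {$F^+(a')$};
\end{tikzpicture}
\caption{An atom $a=(q,z)$ that points away from $w$ and toward $o$ lies near a geodesic from $o$ to $w$. Its front is cut into slices, one for each point $c_j$ of a geodesic from $q$ to $o$. A chain from $c_j$ that meets the $j$th slice leaves the geodesic near $c_j$, so its last atom $a'=(q',z')$ points away from both $q$ and $o$. Seen from $q$, every point of the front $F^+(a')$ travels with $o$ for about $j$ steps.}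
\label{fig:typeII}
\end{figure}

In the tree the test function was $\omega_q$ times a constant on all slices. Here we subtract the constant $\kappa_a=b_a(o)H(S_a(o))$, $|\kappa_a|\le C$, which $b_aH(S_a)$ approaches exponentially fast as $j$ grows:
\[
f(h)=\sum_{j=j_0}^{J-1}f(k_j)+\kappa_a\sum_{j=j_0}^{J-1}f(\chi_j\omega_q),\qquad k_j=\chi_j\big(b_aH(S_a)-\kappa_a\big)\omega_q .
\]
We claim that $|f(k_j)|\le C\lambda^jM(c_j)$, and check the hypotheses of Lemma~\ref{lem:loc} with $c=c_j$. If $\chi_j(x)\ne0$, then $(x|o)_q\ge j-2\delta$ by Lemma~\ref{lem:slice}(a), so \eqref{eq:osc} and \eqref{eq:bergman} give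
\[
|k_j(x)|\le|b_a(x)-b_a(o)|\,|H(S_a(x))|+|H(S_a(x))-H(S_a(o))|\le C\lambda^j .
\]
Let $\mathbf u$ be a chain from $c_j$ with $b_{\mathbf u}k_j\not\equiv0$; Lemma~\ref{lem:slice}(b) applies to it. We show $F^-(a)\subset F^-(a')$. Let $p\in F^-(a)$. Then $(p|o)_q\le11\delta$ by (G3), since $(o|z)_q>500\delta$; $(p|c_j)_q\le12\delta$ by (G3), since $(o|c_j)_q=j\ge250\delta$; $(p|q)_{c_j}\ge j-12\delta\ge238\delta$ by (G1); and $(p|u_1)_{c_j}\le3\delta$ by (G3), since $(q|u_1)_{c_j}\le2\delta$. So $p\in F^-(a')$ by Lemma~\ref{lem:chain}(i). As $d(q,q')\ge\nu$ and $(x|o)_q\ge j-4\delta$ on $F^+(a')$, Lemma~\ref{lem:transfer}(b) with $y=o$ gives $b_aH(S_a)-\kappa_a\in\mathcal O_{a'}(C\lambda^j)$. Since $\chi_j$ and $\omega_q/\omega_{q'}$ lie in $\mathcal O_{a'}(C)$, we get $k_j/\omega_{q'}\in\mathcal O_{a'}(C\lambda^j)$; and $o\in F^-(a')$. This proves the claim.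

The second sum is bounded by Lemma~\ref{lem:sbp} with $j_1=j_0$, where $|e_{j_0}\theta_{j_0}|\le CM(c_{j_0})\le C\lambda^{j_0}M(c_{j_0})$ because $j_0$ is a constant. With $\alpha_j=\lambda^j+\varepsilon e^{-\varepsilon j}$, which satisfies $\sum_{j\ge0}\alpha_j\le(1-\lambda)^{-1}+2$, we obtain
\begin{equation}\label{eq:typeIIone}
\|f\|_a\le C\sum_{j=0}^\ell\alpha_jM(c_j)+Ce^{-\varepsilon\ell}|f(\omega_o)| .
\end{equation}

The geodesic $(c_j)$ depends on $q$. To sum over atoms we move all these geodesics onto one, a geodesic $\gamma(0)=o,\dots,\gamma(\ell_0)=w$ with $\ell_0=d(o,w)$. By (G1), $(q|w)_o\ge\ell-11\delta$, so $\ell\le\ell_0+11\delta$. Let $i=\ell-j=d(o,c_j)$ and $i'=\min\{i,\ell_0\}\ge i-11\delta$. Then $(c_j|q)_o=i$, $(q|w)_o\ge i-11\delta$ and $(w|\gamma(i'))_o=i'$, so $(c_j|\gamma(i'))_o\ge i-13\delta$ by two applications of \eqref{eq:hyp}, and $d(c_j,\gamma(i'))\le i+i'-2i+26\delta\le26\delta$. Put $M_*(i)=M^+(\gamma(\min\{i,\ell_0\}))$ for $0\le i\le\ell_0+11\delta$ and $M_*(i)=0$ for other $i\in\mathbb Z$.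 By \eqref{eq:Msum}, $M(c_j)\le M_*(\ell-j)$, and $\sum_iM_*(i)^2\le CP_o(f)^2$, since each point of $\gamma$ occurs at most $11\delta+1$ times. So the first sum in \eqref{eq:typeIIone} is at most $(\alpha*M_*)(\ell)$. By (G4), for each $\ell$ at most $C$ points $q\in S(o,\ell)$ satisfy $(o|w)_q\le11\delta$, and each carries at most $V(L)$ atoms. Young's inequality gives
\[
\sum_{a\text{ of type II}}\|f\|_a^2\le C\sum_{\ell=0}^{\ell_0+11\delta}\Big[(\alpha*M_*)(\ell)^2+e^{-2\varepsilon\ell}|f(\omega_o)|^2\Big]\le CP_o(f)^2+C|f(\omega_o)|^2\sum_{\ell=0}^{\ell_0+11\delta}e^{-2\varepsilon\ell}.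
\]
For $\varepsilon>0$ the last term is at most $C\varepsilon^{-1}|f(\omega_o)|^2$. For $\varepsilon=0$ the sum of exponentials grows with $d(o,w)$, and this is where the hypothesis of (ii) enters: $f(\omega_o)=\sum_xf(x)=0$, so the term vanishes. Together with \eqref{eq:typeI} and $\|f\|_{\ell^2}\le P_o(f)$, this proves the bounds on $P_w(f)$ in (i) and (ii), and completes the proof of Proposition~\ref{prop:main}.

\section{The representations}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The function $\rho$ is that of Section~\ref{sec:rho}; see \eqref{eq:rho}. Let $\varepsilon\in(0,1]$ and $N_o(f)^2=|f(\omega_o)|^2+\varepsilon P_o(f)^2$, a Hilbertian norm on $\mathbb C[G]$.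

(1) By \eqref{eq:equiv} and Proposition~\ref{prop:main}(i), the norms $N_o$ satisfy \eqref{eq:principle} with $C$ independent of $\varepsilon$. Let $\mathfrak h_\varepsilon$ be the completion of $\mathbb C[G]$ for $N_e$, with inner product linear in the first variable, and let $\pi_\varepsilon(g)$ extend $f\mapsto gf$.

(2) Let $\xi_\varepsilon=\delta_e$. By \eqref{eq:count}, $\|\delta_e\|_a=0$ for $a\in\mathfrak A_e$, so $N_e(\delta_e)^2=e^{-2\varepsilon\rho(e,e)}+\varepsilon\in[e^{-2\rho(e,e)},2]$. The functional $f\mapsto f(\omega_e)$ has norm at most $1$; let $\eta_\varepsilon$ represent it. Then $\langle\pi_\varepsilon(g)\xi_\varepsilon,\eta_\varepsilon\rangle=\delta_g(\omega_e)=e^{-\varepsilon\rho(e,g)}$. By \eqref{eq:count} again,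
\[
N_e(\delta_g-\delta_e)^2\le\varepsilon^2|\rho(e,g)-\rho(e,e)|^2+\varepsilon\big(2+C(|g|+1)\big)\to0\qquad(\varepsilon\to0).
\]

(3) The map $f\mapsto\big(f(\omega_e),\ \sqrt\varepsilon f,\ (\sqrt\varepsilon\,\Lambda_a^{\bullet}(f))_{a\in\mathfrak A_e}\big)$ is isometric from $(\mathbb C[G],N_e)$ to $\mathbb C\oplus\ell^2(G)\oplus\bigoplus_{a\in\mathfrak A_e}\mathcal A_a^*$, so it extends to an isometric embedding of $\mathfrak h_\varepsilon$. Hence the functionals $f\mapsto f(\omega_e)$, $f\mapsto f(y)$ ($y\in G$) and $\Lambda_a^H$ ($a\in\mathfrak A_e$, $H\in\mathcal A_a$) extend continuously to $\mathfrak h_\varepsilon$ and have common kernel $0$, so the vectors $\eta$ that represent them span a dense subspace. For such $\eta$ and for $x\in G$, the coefficient $\langle\pi_\varepsilon(g)\delta_x,\eta\rangle$ is the value of the functional at $\delta_{gx}$, namely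
\[
\omega_e(gx),\qquad\delta_{gx}(y),\qquad\text{or}\qquad b_a(gx)H(S_a(gx))\,\omega_q(gx).
\]
Each tends to $0$ as $|g|\to\infty$, because $\omega_q(gx)\le e^{-\varepsilon d(q,gx)}$, $\varepsilon>0$ and $|b_aH(S_a)|\le C\|H\|$. The $\delta_x$ also span a dense subspace and $\pi_\varepsilon$ is uniformly bounded, so $\langle\pi_\varepsilon(g)\xi,\eta\rangle\to0$ as $|g|\to\infty$ for all $\xi,\eta\in\mathfrak h_\varepsilon$. If $\xi$ is invariant under an infinite subgroup $\Gamma$, then $\|\xi\|^2=\langle\pi_\varepsilon(g)\xi,\xi\rangle$ for $g\in\Gamma$, and $|g|$ is unbounded on $\Gamma$ since balls are finite. So $\xi=0$.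
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $\varepsilon=0$, so $\omega_q\equiv1$. On the invariant subspace $\mathbb C[G]_0=\{f:\sum_xf(x)=0\}$ the norms $P_o$ satisfy \eqref{eq:principle} by \eqref{eq:equiv} and Proposition~\ref{prop:main}(ii). Let $\pi_0$ be the resulting uniformly bounded representation on the completion for $P_e$, and let $Z(g)=\delta_g-\delta_e$. Then $Z(gh)=(\delta_{gh}-\delta_g)+(\delta_g-\delta_e)=\pi_0(g)Z(h)+Z(g)$. By \eqref{eq:count}, $P_e(Z(g))^2\le2+C(|g|+1)$.

For the lower bound let $g\ne e$ and let $q$ lie on a fixed geodesic from $e$ to $g$, with $d(q,g)\ge L$. If $a=(q,z)$ and $b_a(g)>0$, then $(e|g)_q=0$ and \eqref{eq:dir} give $(e|z)_q\le\delta$, so $a\in\mathfrak A_e$ and $b_a(e)=0$. Testing with $H=1$, whose norm is at most $C$, gives $\|Z(g)\|_a\ge C^{-1}|\Lambda_a^1(Z(g))|=C^{-1}b_a(g)$. Since $\sum_{z\in S(q,L)}b_{(q,z)}(g)=1$ has at most $V(L)$ terms, $\sum_zb_{(q,z)}(g)^2\ge1/V(L)$. There are at least $|g|-L$ such points $q$, and $\|Z(g)\|_{\ell^2}^2=2$.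 So $P_e(Z(g))^2\ge2+C^{-1}\max\{0,|g|-L\}\ge C^{-1}|g|$, where for the last inequality one treats $|g|\le2L$ with the first term and $|g|>2L$ with the second.

The affine action $g\cdot\xi=\pi_0(g)\xi+Z(g)$ is uniformly Lipschitz. If $\|\xi\|\le t$ and $\|g\cdot\xi\|\le t$, then $\|Z(g)\|\le t+Ct$, which bounds $|g|$; so the action is metrically proper. For a finite group the trivial action on any Hilbert space is metrically proper, which covers the remaining hyperbolic groups.
\end{proof}

\begin{remark}
Hyperbolicity enters through \eqref{eq:hyp} in every geometric step, and it cannot simply be dropped: the conclusion of Theorem~\ref{thm:A} implies the failure of $(\mathbf T_{[\mathcal H]})$, so it is false for $\mathrm{SL}_m(\mathbb Z)$, $m\ge3$. Finiteness of balls gives the merging probability $1/V_0$, the finitely many germs and all the counts. The group action gives equivariance and, through the finitely many orbits of atoms, the uniformity of the constants in \eqref{eq:bergman}, \eqref{eq:coef} and \eqref{eq:osc}.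 The condition $\varepsilon>0$ is needed in part (3): at $\varepsilon=0$ the seminorm $N_o(f)=|\sum_xf(x)|$ defines the trivial representation.
\end{remark}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Rigidity Theorems For Universal And Symplectic Universal Lattices},
\texttt{http://www.math.tohoku.ac.jp/\textasciitilde{}mimura-mas/mimura\_phdthesis.pdf}
\end{thebibliography}
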